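\title{Equidistributed geodesics and the number of topological types of closed curves with $k$ self-intersections}

\begin{abstract}
Let $N_k(\Sigma_g)$ be the number of mapping class group orbits of free homotopy classes of closed curves with $k$ self-intersections on a closed orientable surface of genus $g\ge2$. Aougab and Souto conjectured that $\log N_k(\Sigma_g)/\sqrt k$ tends to $\pi\sqrt{2g-2}$. We prove that $\limsup_k \log N_k(\Sigma_g)/\sqrt k\ge\sqrt2\,\pi\sqrt{2g-2}$, so that the conjecture is false in every genus $g\ge2$. The curves we count are the closed geodesics of length about $T$ of a hyperbolic metric that are nearly equidistributed in the unit tangent bundle. There are at least $ce^T/T$ of them, each has about $T^2/(2\pi^2(2g-2))$ double points, and a mapping class group orbit contains only boundedly many of them.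
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\Sigma=\Sigma_g$ be a closed orientable surface of genus $g\ge2$, and write $|\chi|=2g-2$. A \emph{double point} of a closed curve $c:S^1\to\Sigma$ is an unordered pair $\{s,t\}$ with $s\neq t$ and $c(s)=c(t)$; a point of $\Sigma$ through which $n$ branches pass thus carries $\binom n2$ double points. The \emph{self-intersection number} $I(\gamma)$ of a free homotopy class $\gamma$ of (oriented) closed curves is the least number of double points of a curve in $\gamma$. The mapping class group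
\[
\mathrm{MCG}(\Sigma)=\mathrm{Homeo}^+(\Sigma)/\mathrm{Homeo}^+_0(\Sigma),
\]
the group of orientation-preserving homeomorphisms modulo those isotopic to the identity, acts on free homotopy classes and preserves $I$. For an integer $k\ge0$ put
\[
N_k(\Sigma)=\bigl|\{\gamma:\ I(\gamma)=k\}\,/\,\mathrm{MCG}(\Sigma)\bigr| .
\]
So $N_k(\Sigma)$ counts the topological types of closed curves with $k$ essential crossings.

The case $k=0$ shows why one divides by $\mathrm{MCG}(\Sigma)$. If $\alpha,\alpha'$ are simple closed curves that cross once, the images of $\alpha$ under the powers of the Dehn twist about $\alpha'$ are simple and have the pairwise different homology classes $[\alpha]+n[\alpha']$, $n\in\mathbb Z$. So infinitely many classes have $I=0$. On the other hand, cut $\Sigma$ along an oriented simple closed curve. By the classification of surfaces, the curve is determined up to an orientation-preserving homeomorphism by whether it separates and, if it does, by the genus $h\in\{0,\dots,g\}$ of the piece on its left; the values $h=0$ and $h=g$ both give the trivial class. Hence $N_0(\Sigma_g)\le 1+(g-1)+1=g+1$.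

For large $k$, Aougab and Souto proved (see \cite{HDR}) that for every $\delta>0$
\begin{equation}\label{eq:AS}
\exp\bigl((\pi\sqrt{2g-2}-\delta)\sqrt k\bigr)\le N_k(\Sigma_g)\le\exp\bigl((4\sqrt2\sqrt{2g-2}+\delta)\sqrt k\bigr)
\end{equation}
for all sufficiently large $k$, and they conjectured that the lower bound is sharp:
\begin{equation}\label{eq:conj}
\lim_{k\to\infty}\frac{\log N_k(\Sigma_g)}{\sqrt k}=\pi\sqrt{2g-2}.
\end{equation}
We take the statement of the conjecture from \cite{HDR}. Our result is that \eqref{eq:conj} fails for every $g\ge2$.

\begin{theorem}\label{thm:main}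
For every $g\ge2$,
\[
\limsup_{k\to\infty}\frac{\log N_k(\Sigma_g)}{\sqrt k}\ \ge\ \sqrt2\,\pi\sqrt{2g-2}\ >\ \pi\sqrt{2g-2}.
\]
In particular $\log N_k(\Sigma_g)/\sqrt k$ does not converge to $\pi\sqrt{2g-2}$.
\end{theorem}

The theorem bounds only the upper limit; we claim nothing about the existence of the limit or about its value. The bound is compatible with \eqref{eq:AS}, since $\sqrt2\,\pi<4\sqrt2$. The proof does not use \eqref{eq:AS}.

\begin{remark}[Conventions]\label{rem:conv}
An orbit of unoriented classes comes from one or two orbits of oriented classes, so forgetting orientations changes $N_k$ by a factor of at most $2$ and does not affect the theorem. If each double point were counted twice, the counting function would be $N'_{2j}=N_j$, $N'_{2j+1}=0$. Then the lower bound in \eqref{eq:AS} would fail for odd $k$, and so would \eqref{eq:conj} as stated. Since $\log N'_{2j}/\sqrt{2j}=\log N_j/(\sqrt2\sqrt j)$, Theorem~\ref{thm:main} gives $\pi\sqrt{2g-2}$ as a lower bound for the upper limit of $\log N'_k/\sqrt k$ along even $k$. Whether that value is sharp is not decided here.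
\end{remark}

\section{A model computation}\label{sec:model}

The quantity $N_k(\Sigma)$ is topological, but a metric gives a supply of curves whose double points can be counted by integration. The constant that governs this count is already visible on a flat torus.

\begin{example}\label{ex:torus}
On $\mathbb R^2/\mathbb Z^2$ let $\mathbf a,\mathbf b$ be primitive integer vectors at an angle $\theta\notin\pi\mathbb Z$, and consider the closed geodesics $s\mapsto s\mathbf a$ and $t\mapsto p+t\mathbf b$ with $s,t\in\mathbb R/\mathbb Z$. They cross at the parameters $(s,t)$ with $s\mathbf a-t\mathbf b=p$. The homomorphism $(s,t)\mapsto s\mathbf a-t\mathbf b$ of $\mathbb R^2/\mathbb Z^2$ is a covering of degree $|\det(\mathbf a,\mathbf b)|=|\mathbf a|\,|\mathbf b|\,|\sin\theta|$, and this is the number of crossings. Rescaling the torus multiplies lengths by $\lambda$ and area by $\lambda^2$, so in scale-invariant form two geodesics of lengths $\ell,\ell'$ cross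
\[
\frac{\ell\,\ell'\,|\sin\theta|}{\mathrm{area}}
\]
times. The mean of $|\sin\theta|$ over the circle is $2/\pi$.
\end{example}

On the torus a geodesic keeps its direction and never crosses itself transversally. On a hyperbolic surface the geodesic flow is ergodic, and one long closed geodesic can visit all places in all directions with nearly the right frequencies. Two such geodesics should then cross about $2\ell\ell'/(\pi\cdot\mathrm{area})$ times. A hyperbolic metric on $\Sigma$ has area $2\pi|\chi|$, which gives $\ell\ell'/(\pi^2|\chi|)$. If both geodesics are the same geodesic $\gamma$ of length $T$, this number counts the \emph{ordered} pairs of parameters $(s,t)$ at which $\gamma$ crosses itself, and a double point $\{s,t\}$ appears twice, as $(s,t)$ and as $(t,s)$. One therefore expects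
\[
k=I(\gamma)\approx\frac{T^2}{2\pi^2|\chi|},\qquad\text{that is,}\qquad T\approx\pi\sqrt{2|\chi|}\,\sqrt k .
\]
If there are about $e^T$ such geodesics, up to polynomial factors, and if they represent about as many topological types, then $N_k$ is at least about $\exp(\pi\sqrt{2|\chi|}\sqrt k)$. In genus $2$ the area is $4\pi$, the relation reads $k\approx T^2/(4\pi^2)$, and the exponent is $2\pi$; the conjectured exponent is $\sqrt2\,\pi$ and the upper bound in \eqref{eq:AS} has exponent $8$. The passage from ordered to unordered pairs is the source of the factor $\sqrt2$: the same computation with $k=T^2/(\pi^2|\chi|)$ gives the exponent $\pi\sqrt{|\chi|}$.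

Four things have to be proved.
\begin{enumerate}
\item The double points of a primitive closed geodesic cannot be removed by a homotopy, and crossing numbers of geodesics are invariant under $\mathrm{MCG}(\Sigma)$ (Section~\ref{sec:link}).
\item A nearly equidistributed geodesic has the expected number of double points (Section~\ref{sec:integral}).
\item A mapping class group orbit contains boundedly many nearly equidistributed geodesics (Section~\ref{sec:mult}).
\item There are at least $ce^T/T$ nearly equidistributed primitive geodesics of length about $T$ (Section~\ref{sec:many}).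
\end{enumerate}
These geodesics have self-intersection numbers spread over an interval of length $O(T^2)$. The pigeonhole principle selects one popular value $k$ at a polynomial cost (Section~\ref{sec:proof}), but gives no control over which value; this is why we obtain an upper limit.

\section{Closed geodesics and the geodesic flow}\label{sec:setup}

Fix a hyperbolic metric on $\Sigma$; this is where $g\ge2$ is used. Thus $\Sigma=X=\Gamma\backslash\mathbb H^2$, where $\mathbb H^2$ is the upper half-plane and $\Gamma$ is a discrete, torsion-free, cocompact subgroup of $G=\mathrm{PSL}_2(\mathbb R)$. By Gauss--Bonnet the area of $X$ is $2\pi|\chi|$. Adding the circle $\partial\mathbb H^2=\mathbb R\cup\{\infty\}$ compactifies $\mathbb H^2$ to a closed disc.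

\subsection*{Axes and classes}
The group $\Gamma$ acts freely, and every $a\in\Gamma\setminus\{1\}$ is hyperbolic: it has a repelling fixed point $a^-$ and an attracting fixed point $a^+$ on $\partial\mathbb H^2$, with $a^n\to a^\pm$ uniformly on compact subsets of $\mathbb H^2$ as $n\to\pm\infty$; it translates its \emph{axis} $\mathrm{Ax}(a)$, the geodesic oriented from $a^-$ to $a^+$, by a distance $\ell(a)>0$; and it moves every point of $\mathbb H^2$ by at least $\ell(a)$. An element of $G$ given by a matrix with $|\operatorname{tr}|>2$ is hyperbolic with $2\cosh(\ell/2)=|\operatorname{tr}|$.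

Let $c:\mathbb R/L\mathbb Z\to X$ be a closed curve. A lift $\tilde c:\mathbb R\to\mathbb H^2$ satisfies $\tilde c(s+L)=a\tilde c(s)$ for a unique $a\in\Gamma$, the \emph{period} of the lift. The lifts of $c$ are the curves $h\tilde c$, $h\in\Gamma$, with periods $hah^{-1}$. This identifies free homotopy classes with conjugacy classes in $\Gamma$, and we treat a class $\gamma$ as a subset of $\Gamma$. A nontrivial class $\gamma$ has a length $\ell(\gamma)=\ell(a)$, $a\in\gamma$, and a closed geodesic $\mathbb R/\ell(\gamma)\mathbb Z\to X$, the projection of $\mathrm{Ax}(a)$ parametrized by arclength; we denote it by $\gamma$ as well. Its lift with period $a$ parametrizes $\mathrm{Ax}(a)$. Every curve in $\gamma$ has length at least $\ell(\gamma)$. An element of $\Gamma\setminus\{1\}$, or its class, is \emph{primitive} if it is not a proper power.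

\begin{lemma}\label{lem:stab}
Let $a\in\Gamma$ be primitive. Every $h\in\Gamma$ that maps the set $\mathrm{Ax}(a)$ to itself is a power of $a$.
\end{lemma}

\begin{proof}
An isometry of a line that reverses it has a fixed point. As $\Gamma$ acts freely, the stabilizer of $\mathrm{Ax}(a)$ acts on the axis faithfully by translations. It is discrete and contains $a$, so it is infinite cyclic, and $a$ is a generator because it is not a proper power.
\end{proof}

\begin{lemma}\label{lem:upper}
There is a constant $C$ such that for all $L>0$ at most $Ce^L$ nontrivial classes have length at most $L$.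
\end{lemma}

\begin{proof}
Fix $o\in\mathbb H^2$ and let $E=\operatorname{diam}X$. A point of $\mathrm{Ax}(a)$ lies within $E$ of some $ho$, and then $h^{-1}ah$ moves $o$ by at most $\ell(a)+2E$. So it suffices to count the points of $\Gamma o$ within $L+2E$ of $o$. The discs of some fixed radius $r_0>0$ about the points of $\Gamma o$ are disjoint, those about the points to be counted lie in the disc of radius $L+2E+r_0$ about $o$, and a disc of radius $R$ has area $2\pi(\cosh R-1)\le\pi e^R$.
\end{proof}

In particular there is a shortest closed geodesic. Its length is $\mathrm{sys}(X)>0$, and a loop shorter than $\mathrm{sys}(X)$ is null-homotopic.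

\subsection*{The flow}
For a unit tangent vector $v$ let $c_v$ be the geodesic with $c_v'(0)=v$, let $\phi_tv=c_v'(t)$ be the geodesic flow, and let $R_\theta v$ be the rotation of $v$ by the angle $\theta$. The Liouville volume form $\Omega=dA\wedge d\theta$ (area on the base, angle in the fiber) is invariant under isometries and under $\phi_t$. The total volume of $T^1X$ is $2\pi\cdot2\pi|\chi|$, and
\[
m=\frac{|\Omega|}{4\pi^2|\chi|}
\]
is the Liouville probability measure. It gives positive mass to nonempty open sets. The flow is mixing and in particular ergodic (Hopf, Hedlund). We use this in the following form.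
\begin{itemize}
\item[(M)] $m(B\cap\phi_{-T}B)\to m(B)^2$ as $T\to\infty$, for every Borel set $B\subset T^1X$.
\item[(E)] For continuous $\psi$, $\frac1T\int_0^T\psi(\phi_tv)\,dt\to\int\psi\,dm$ for $m$-almost every $v$ (Birkhoff's ergodic theorem).
\end{itemize}

The group $G$ acts simply transitively on $T^1\mathbb H^2$. With $v_0$ the upward unit vector at $i$, the map $x\mapsto xv_0$ identifies $G$ with $T^1\mathbb H^2$ and $\Gamma\backslash G$ with $T^1X$. Then $\Omega$ is a left-invariant volume form on $G$, and $\phi_t$ is right multiplication by $D_t=\operatorname{diag}(e^{t/2},e^{-t/2})$; the orbit $t\mapsto xD_t$ is the tangent field of the geodesic from $x\cdot0$ to $x\cdot\infty$. Fix a left-invariant Riemannian metric $d$ on $G$ and give $T^1X$ the quotient metric, so that $d(\Gamma x,\Gamma x')\le d(x,x')$.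

\subsection*{Measures}
Let $\mathcal P$ be the space of Borel probability measures on $T^1X$ with the weak* topology; it is compact and metrizable. A nontrivial class $\gamma$ defines $\mu_\gamma\in\mathcal P$ by
\[
\int\psi\,d\mu_\gamma=\frac1{\ell(\gamma)}\int_0^{\ell(\gamma)}\psi(\gamma'(s))\,ds .
\]
``Nearly equidistributed'' will always mean that $\mu_\gamma$ lies in a given neighborhood of $m$ in $\mathcal P$. We need two facts on weak* convergence in compact metric spaces.
\begin{itemize}
\item[(W1)] If $\mu_n\to\mu$ then $\mu_n\times\mu_n\to\mu\times\mu$, because sums of products $\psi_1(v)\psi_2(w)$ are dense in $C(T^1X\times T^1X)$.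
\item[(W2)] If $\nu_n\to\nu$ and $S$ is a Borel set with $\nu(\partial S)=0$, then $\nu_n(S)\to\nu(S)$.
\end{itemize}

\section{Crossings and linked pairs}\label{sec:link}

For primitive classes $\gamma,\beta$, possibly equal, define the crossing number of their geodesics by
\[
i(\gamma,\beta)=\#\bigl\{(\sigma,\tau)\in\mathbb R/\ell(\gamma)\mathbb Z\times\mathbb R/\ell(\beta)\mathbb Z:\ \gamma(\sigma)=\beta(\tau),\ \gamma'(\sigma)\ne\pm\beta'(\tau)\bigr\}.
\]
It is finite by Lemma~\ref{lem:formula} below, whose proof uses only this definition. The definition refers to the metric, whereas $I$ and the action of $\mathrm{MCG}(\Sigma)$ do not. The bridge is a description of crossings through the circle at infinity.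

Call $a,b\in\Gamma\setminus\{1\}$ \emph{linked} if $a^-,a^+,b^-,b^+$ are distinct and $\{a^-,a^+\}$ separates $b^-$ from $b^+$ on $\partial\mathbb H^2$. Two distinct geodesics of $\mathbb H^2$ meet at most once, and then transversally, and they meet exactly when their endpoints separate each other. So $a,b$ are linked if and only if their axes cross transversally. Let $\mathcal L(\gamma,\beta)$ be the set of orbits of linked pairs $(a,b)\in\gamma\times\beta$ under simultaneous conjugation by $\Gamma$.

Let $c:\mathbb R/L\mathbb Z\to X$ and $c':\mathbb R/L'\mathbb Z\to X$ be any curves in $\gamma$ and $\beta$, and let $(s,t)$ be a \emph{coincidence}, $c(s)=c'(t)$. Choose a point $\tilde p\in\mathbb H^2$ over $c(s)$ and real representatives of $s,t$, and let $a,b$ be the periods of the lifts with $\tilde c(s)=\tilde p=\tilde c'(t)$. Replacing the representative $s$ by $s+L$ replaces $\tilde c$ by $\tilde c(\,\cdot-L)$, which has the same period, and the same holds for $t$. Replacing $\tilde p$ by $h\tilde p$ conjugates $(a,b)$ by $h$. So the orbit $\Theta(s,t)$ of $(a,b)$ under simultaneous conjugation depends only on the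 coincidence.

\begin{lemma}\label{lem:link}
Let $\gamma,\beta$ be nontrivial classes.
\begin{enumerate}
\item[(a)] For any curves $c$ in $\gamma$ and $c'$ in $\beta$, every element of $\mathcal L(\gamma,\beta)$ equals $\Theta(s,t)$ for some coincidence $(s,t)$.
\item[(b)] If $\gamma,\beta$ are primitive and $c,c'$ are their geodesics, $\Theta$ maps the transversal coincidences bijectively onto $\mathcal L(\gamma,\beta)$. Hence $i(\gamma,\beta)=|\mathcal L(\gamma,\beta)|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(a,b)\in\gamma\times\beta$ be linked, and take lifts $\tilde c,\tilde c'$ with periods $a,b$. Since $\tilde c([nL,(n+1)L])=a^n\tilde c([0,L])$ tends to $a^\pm$ as $n\to\pm\infty$, the lift $\tilde c$ extends to a path in the closed disc from $a^-$ to $a^+$, and $\tilde c'$ extends in the same way to a path from $b^-$ to $b^+$. Two paths in a closed disc that join separating pairs of boundary points intersect, by the Jordan curve theorem. The four endpoints are distinct and all other points of the paths lie in $\mathbb H^2$, so $\tilde c(s)=\tilde c'(t)$ for some real $s,t$. Then $\Theta(s,t)$ is the orbit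 of $(a,b)$.

(b) Now the lifts with periods $a,b$ parametrize $\mathrm{Ax}(a)$ and $\mathrm{Ax}(b)$, so a coincidence $(\sigma,\tau)$ is transversal if and only if $\Theta(\sigma,\tau)$ consists of linked pairs. With (a) this gives a surjection onto $\mathcal L(\gamma,\beta)$. Suppose that two transversal coincidences $(\sigma_1,\tau_1)$, $(\sigma_2,\tau_2)$ have the same image. Choosing the points $\tilde p$ suitably, we get lifts with $\tilde\gamma_j(\sigma_j)=\tilde\beta_j(\tau_j)$, $j=1,2$, where both $\tilde\gamma_j$ have period $a$ and both $\tilde\beta_j$ have period $b$. The axes of $a$ and $b$ have one common point, so $\tilde\gamma_1(\sigma_1)=\tilde\gamma_2(\sigma_2)$. Write $\tilde\gamma_2=h\tilde\gamma_1$. Then $h$ preserves $\mathrm{Ax}(a)$, so $h=a^n$ by Lemma~\ref{lem:stab}, and $\tilde\gamma_1(\sigma_1)=\tilde\gamma_1(\sigma_2+n\ell(\gamma))$. A geodesic of $\mathbb H^2$ is injective, so $\sigma_1=\sigma_2$ in $\mathbb R/\ell(\gamma)\mathbb Z$. Exchanging the roles of $\gamma$ and $\beta$ gives $\tau_1=\tau_2$.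
\end{proof}

Primitivity enters only in the injectivity of $\Theta$, and it is needed there: the geodesic of $\gamma^n$ runs $n$ times over that of $\gamma$ and has $n$ times as many transversal coincidences with $\beta$, while $(a,b)\mapsto(a^n,b)$ identifies $\mathcal L(\gamma,\beta)$ with $\mathcal L(\gamma^n,\beta)$.

\begin{corollary}\label{cor:inv}
For primitive $\gamma,\beta$ and $f\in\mathrm{MCG}(\Sigma)$, the classes $f\gamma,f\beta$ are primitive and $i(f\gamma,f\beta)=i(\gamma,\beta)$.
\end{corollary}

\begin{proof}
Lift a homeomorphism representing $f$ to $\tilde f:\mathbb H^2\to\mathbb H^2$. Then $f_*(a)=\tilde fa\tilde f^{-1}$ is an automorphism of $\Gamma$, so it preserves primitivity. If $\tilde c$ has period $a$ then $\tilde f\tilde c$ has period $f_*(a)$, so $f\gamma=f_*(\gamma)$. We use the standard fact that, $X$ being compact, $\tilde f$ is a quasi-isometry of $\mathbb H^2$ and therefore extends to a homeomorphism of the closed disc. Letting $n\to\pm\infty$ in $\tilde f(a^np)=f_*(a)^n\tilde f(p)$ gives $\tilde f(a^\pm)=f_*(a)^\pm$. A homeomorphism of a circle preserves separation of pairs, so $f_*$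 induces a bijection $\mathcal L(\gamma,\beta)\to\mathcal L(f\gamma,f\beta)$. Apply Lemma~\ref{lem:link}(b).
\end{proof}

\begin{proposition}\label{prop:half}
For primitive $\gamma$ we have $I(\gamma)=\frac12\,i(\gamma,\gamma)$.
\end{proposition}

\begin{proof}
Let $c$ be any curve in $\gamma$ and apply Lemma~\ref{lem:link}(a) with $c'=c$. A diagonal coincidence $(s,s)$ uses the same lift twice, so $\Theta(s,s)$ is the orbit of a pair $(a,a)$, which is not linked. Hence $c$ has at least $|\mathcal L(\gamma,\gamma)|=i(\gamma,\gamma)$ coincidences $(s,t)$ with $s\ne t$, that is, at least $\frac12i(\gamma,\gamma)$ double points.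

For the geodesic we have equality, because every coincidence $(\sigma,\tau)$ that is not transversal is diagonal. Indeed, if $\gamma'(\sigma)=\pm\gamma'(\tau)$, the lifts with $\tilde\gamma_1(\sigma)=\tilde\gamma_2(\tau)$ have the same image $\mathrm{Ax}(a)$, with $a$ the period of $\tilde\gamma_1$. By Lemma~\ref{lem:stab}, $\tilde\gamma_2=a^n\tilde\gamma_1$, so $\sigma=\tau+n\ell(\gamma)$.
\end{proof}

\begin{remark}
One may prefer to minimize only over curves in general position, on which at most two branches pass through a point. For primitive classes the minimum is the same. Near a multiple point of the geodesic the branches are pairwise transversal diameters of a small disc. In the projective model they are straight segments; translate them slightly in a smaller disc so that no three are concurrent, and interpolate in the annulus between the discs, where they are disjoint. Any two branches still cross exactly once.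
\end{remark}

\section{Crossings as an integral}\label{sec:integral}

The condition $\gamma(\sigma)=\beta(\tau)$ has measure zero in $T^1X\times T^1X$, so the measures $\mu_\gamma,\mu_\beta$ do not see it directly. We thicken it: instead of asking whether two vectors have the same base point, we ask whether the short segments that they generate cross. Fix $0<\varepsilon<\frac12\mathrm{sys}(X)$ and let
\[
S=\bigl\{(v,w)\in T^1X\times T^1X:\ c_v(s)=c_w(t),\ \phi_sv\ne\pm\phi_tw\ \text{ for some }s,t\in(0,\varepsilon)\bigr\}.
\]
The set $S$ is open: at a transversal crossing the map $(s,t)\mapsto c_v(s)-c_w(t)$, read in a chart, has invertible derivative, so the crossing persists for nearby $(v,w)$ by the implicit function theorem. The bound on $\varepsilon$ ensures that a pair in $S$ records exactly one crossing.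

\begin{lemma}\label{lem:once}
If $(v,w)\in S$, there is exactly one $(s,t)\in(0,\varepsilon)^2$ with $c_v(s)=c_w(t)$.
\end{lemma}

\begin{proof}
Let $(s,t)$ be transversal as in the definition of $S$, and let $(s',t')$ be any solution. The loop that follows $c_v$ from $s$ to $s'$ and then $c_w$ from $t'$ to $t$ has length less than $2\varepsilon<\mathrm{sys}(X)$, so it lifts to a loop in $\mathbb H^2$. Thus there are lifts with $\tilde c_v(s)=\tilde c_w(t)$ and $\tilde c_v(s')=\tilde c_w(t')$. These geodesics are transversal at the first point, hence distinct, hence meet only once. So $s=s'$ and $t=t'$.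
\end{proof}

\begin{lemma}\label{lem:formula}
For primitive $\gamma,\beta$,
\begin{equation}\label{eq:formula}
\varepsilon^2\,i(\gamma,\beta)=\ell(\gamma)\,\ell(\beta)\,(\mu_\gamma\times\mu_\beta)(S)\le\ell(\gamma)\,\ell(\beta).
\end{equation}
\end{lemma}

\begin{proof}
The middle term is the area of the set of $(s,t)$ in the torus $\mathbb R/\ell(\gamma)\mathbb Z\times\mathbb R/\ell(\beta)\mathbb Z$ with $(\gamma'(s),\beta'(t))\in S$. This set is the union of the squares $(\sigma-\varepsilon,\sigma)\times(\tau-\varepsilon,\tau)$ over the transversal coincidences $(\sigma,\tau)$. Each square has area $\varepsilon^2$, because $\varepsilon$ is less than both lengths. If $(s,t)$ lies in the squares of $(\sigma,\tau)$ and of $(\sigma',\tau')$, Lemma~\ref{lem:once} for $v=\gamma'(s)$, $w=\beta'(t)$ gives $(\sigma,\tau)=(\sigma',\tau')$. So the squares are disjoint.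
\end{proof}

To pass to the limit $\mu_\gamma\to m$ in \eqref{eq:formula} we need the measure of $S$ and, since the indicator function of $S$ is not continuous, the vanishing of the measure of its boundary. The factor $|\sin\theta|$ of Example~\ref{ex:torus} reappears as a Jacobian.

\begin{lemma}\label{lem:measure}
$(m\times m)(S)=\dfrac{\varepsilon^2}{\pi^2|\chi|}$ and $(m\times m)(\partial S)=0$.
\end{lemma}

\begin{proof}
Fix $v$ and consider the smooth map $\Phi:\mathbb R^3\to T^1X$, $\Phi(s,\theta,t)=\phi_{-t}R_\theta\phi_sv$. The vector $w=\Phi(s,\theta,t)$ reaches the point $c_v(s)$ at time $t$, at the angle $\theta$ to $c_v$; every $w$ with $c_w(t)=c_v(s)$ has this form.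

\emph{The Jacobian.} Let $Z$ be the vector field generating $\phi_t$. We have $\Phi(s,\theta,t)=\phi_{-t}\Phi(s,\theta,0)$ and $\partial_t\Phi=-Z$, and $\phi_{-t}$ preserves $Z$ and $\Omega$. So $\Omega(\partial_s\Phi,\partial_\theta\Phi,\partial_t\Phi)$ does not depend on $t$. At $t=0$ the vector $\partial_\theta\Phi$ is tangent to the fiber with $d\theta(\partial_\theta\Phi)=1$, while $\partial_s\Phi$ and $\partial_t\Phi$ project to the unit vectors $c_v'(s)$ and $-R_\theta c_v'(s)$, which span the area $|\sin\theta|$. Hence $|\Phi^*\Omega|=|\sin\theta|\,ds\,d\theta\,dt$.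

\emph{The value.} The map $\Phi$ sends $\{s,t\in(0,\varepsilon),\ \theta\in(0,2\pi)\setminus\{\pi\}\}$ onto $\{w:(v,w)\in S\}$. It is injective there: $w$ determines $(s,t)$ by Lemma~\ref{lem:once}, and then $\theta$. Therefore
\[
m\{w:(v,w)\in S\}=\frac{\varepsilon^2}{4\pi^2|\chi|}\int_0^{2\pi}|\sin\theta|\,d\theta=\frac{4\varepsilon^2}{4\pi^2|\chi|}=\frac{\varepsilon^2}{\pi^2|\chi|}
\]
for every $v$, and we integrate over $v$.

\emph{The boundary.} Let $(v,w)\in\partial S=\overline S\setminus S$ be the limit of $(v_n,w_n)\in S$ with crossing parameters $(s_n,t_n)$. Along a subsequence $(s_n,t_n)\to(s,t)\in[0,\varepsilon]^2$, and $c_v(s)=c_w(t)$. So $w=\Phi(s,\theta,t)$ with $\theta\in[0,2\pi)$, and since $(v,w)\notin S$ we have $s\in\{0,\varepsilon\}$, or $t\in\{0,\varepsilon\}$, or $\theta\in\{0,\pi\}$. For fixed $v$, such $w$ lie in the images under $\Phi$ of six planar rectangles, which are null sets in the $3$-manifold $T^1X$. Fubini's theorem applies to the closed set $\partial S$.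
\end{proof}

\begin{proposition}\label{prop:self}
For every $\delta\in(0,1)$ there is a neighborhood $\mathcal U_1$ of $m$ in $\mathcal P$ such that every primitive $\gamma$ with $\mu_\gamma\in\mathcal U_1$ satisfies
\begin{equation}\label{eq:self}
(1-\delta)\frac{\ell(\gamma)^2}{2\pi^2|\chi|}\le I(\gamma)\le(1+\delta)\frac{\ell(\gamma)^2}{2\pi^2|\chi|}.
\end{equation}
\end{proposition}

\begin{proof}
By (W1), (W2) and Lemma~\ref{lem:measure}, $\mu_n\to m$ implies $(\mu_n\times\mu_n)(S)\to\varepsilon^2/(\pi^2|\chi|)$. As $\mathcal P$ is metrizable, there is a neighborhood $\mathcal U_1$ of $m$ on which $(\mu\times\mu)(S)$ lies between $(1-\delta)$ and $(1+\delta)$ times $\varepsilon^2/(\pi^2|\chi|)$. By Proposition~\ref{prop:half} and \eqref{eq:formula}, $I(\gamma)=\frac12\varepsilon^{-2}\ell(\gamma)^2(\mu_\gamma\times\mu_\gamma)(S)$.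
\end{proof}

\section{Equidistributed geodesics in one orbit}\label{sec:mult}

Many geodesics could have the same topological type; the orbit of a nonseparating simple closed curve, for instance, is infinite by Section~\ref{sec:intro}. Equidistribution rules this out.

\begin{proposition}\label{prop:mult}
There are a neighborhood $\mathcal U_2$ of $m$ in $\mathcal P$ and an integer $Q$ such that every $\mathrm{MCG}(\Sigma)$-orbit of primitive classes contains at most $Q$ classes $\gamma$ with $\mu_\gamma\in\mathcal U_2$.
\end{proposition}

The reason is that a nearly equidistributed geodesic $\gamma$ measures lengths: $i(\gamma,\beta)/\ell(\gamma)$ is comparable to $\ell(\beta)$ for \emph{every} primitive $\beta$. Crossing numbers are invariant under mapping classes, so a mapping class that takes $\gamma$ to a second such geodesic, not shorter than the first, can stretch lengths only by a bounded factor, and few mapping classes do that. The upper comparison is \eqref{eq:formula}. In the lower comparison nothing is known about $\mu_\beta$, so we need a lower bound for $\mu\{v:(v,w)\in S\}$ that is uniform in $w$. We get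 it by replacing the indicator function of $S$ with a Lipschitz function below it.

\begin{lemma}\label{lem:kappa}
There are a neighborhood $\mathcal U_2$ of $m$ and $\kappa>0$ such that $\varepsilon^2\,i(\gamma,\beta)\ge\kappa\,\ell(\gamma)\,\ell(\beta)$ for all primitive $\gamma,\beta$ with $\mu_\gamma\in\mathcal U_2$.
\end{lemma}

\begin{proof}
Give $T^1X\times T^1X$ the maximum of the two distances, and let $\rho(v,w)$ be the minimum of $1$ and the distance from $(v,w)$ to the complement of $S$. Then $\rho$ is $1$-Lipschitz, $0\le\rho\le1_S$, and $\rho>0$ on the open set $S$. For each $w$ the set $\{v:(v,w)\in S\}$ is open and contains $v=\phi_{-\varepsilon/2}R_{\pi/2}\phi_{\varepsilon/2}w$, so it has positive measure. Thus $w\mapsto\int\rho(v,w)\,dm(v)$ is continuous and positive on the compact space $T^1X$, hence at least $2\kappa$ for some $\kappa>0$. Choose $w_1,\dots,w_J$ such that every $w$ is within $\kappa/2$ of some $w_j$, and let $\mathcal U_2$ be the set of $\mu\in\mathcal P$ with $|\int\rho(\cdot,w_j)\,d\mu-\int\rho(\cdot,w_j)\,dm|<\kappa/2$ for all $j$. For $\mu\in\mathcal U_2$, any $w$ and a suitable $j$,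
\[
\int\rho(\cdot,w)\,d\mu\ge\int\rho(\cdot,w_j)\,d\mu-\frac\kappa2\ge\int\rho(\cdot,w_j)\,dm-\kappa\ge\kappa .
\]
Taking $\mu=\mu_\gamma$ and integrating against $d\mu_\beta(w)$ gives $(\mu_\gamma\times\mu_\beta)(S)\ge\kappa$. Now use \eqref{eq:formula}.
\end{proof}

For the finiteness statement we recall two facts of surface topology. First, two simple closed curves that are freely homotopic and not null-homotopic are isotopic. Second, the Alexander method \cite[Prop.~2.8]{FM}: let $\alpha_1,\dots,\alpha_n$ be simple closed curves in $\Sigma$ that are not null-homotopic, are pairwise non-isotopic, are pairwise in minimal position (no isotopy reduces the number of intersection points of a pair), and are such that among any three of them two are disjoint. View $\mathcal G=\bigcup\alpha_j$ as a graph with vertices at the intersection points. Then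
\begin{itemize}
\item[(A1)] an orientation-preserving homeomorphism $f$ with $f(\alpha_j)$ isotopic to $\alpha_j$ for all $j$ is isotopic to one that maps $\mathcal G$ to itself;
\item[(A2)] if $\Sigma\setminus\mathcal G$ is a union of open discs, an orientation-preserving homeomorphism that maps $\mathcal G$ to itself and fixes every vertex and every oriented edge is isotopic to the identity.
\end{itemize}

\begin{lemma}\label{lem:finite}
For every $\lambda>0$, only finitely many $f\in\mathrm{MCG}(\Sigma)$ satisfy $\ell(f\beta)\le\lambda\,\ell(\beta)$ for all primitive $\beta$.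
\end{lemma}

\begin{proof}
\emph{A filling chain.} Take $2g$ oriented annuli with oriented core curves $\alpha_1,\dots,\alpha_{2g}$ and, for $1\le j<2g$, glue a square of the $j$-th annulus to a square of the next one, respecting orientations, so that $\alpha_j$ and $\alpha_{j+1}$ cross once; all other pairs are disjoint. The result is a compact connected oriented surface $N$ that retracts by deformation onto $\mathcal G=\bigcup\alpha_j$, a graph with $2g-1$ vertices of valence $4$ and hence $2(2g-1)$ edges. So $\chi(N)=1-2g$. The matrix of algebraic intersection numbers of the $\alpha_j$ is skew-symmetric and tridiagonal with entries $\pm1$ next to the diagonal. The determinants $d_n$ of such $n\times n$ matrices satisfy $d_n=d_{n-2}$ (expand along the first row, then the first column) and $d_2=1$, so $d_{2g}=1$. If $N$ has genus $g'$ and $b\ge1$ boundary circles, its intersection form has rank $2g'$, so $g'\ge g$; and $2-2g'-b=1-2g$ forces $g'=g$, $b=1$. Gluing a disc to $\partial N$ gives a closed surface of genus $g$, which we identify with $\Sigma$, and $\Sigma\setminus\mathcal G$ is an open disc.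

The classes $[\alpha_j]\in H_1(\Sigma;\mathbb Z)$ are linearly independent because $d_{2g}\ne0$, so the curves are not null-homotopic and pairwise non-isotopic. Each $\alpha_j$ has algebraic intersection number $\pm1$ with a neighbor in the chain. This shows that neighbors cannot be made disjoint, so all pairs are in minimal position, and that $[\alpha_j]$ is not a proper multiple, so $\alpha_j$ is primitive. If $j_1<j_2<j_3$ then $\alpha_{j_1}\cap\alpha_{j_3}=\emptyset$. The Alexander method applies.

\emph{The stabilizer is finite.} Let $H\subset\mathrm{MCG}(\Sigma)$ be the subgroup fixing the free homotopy class of each $\alpha_j$. By (A1) every element of $H$ has a representative that preserves $\mathcal G$; choose one, and record the permutation of the vertices and oriented edges that it induces. If the chosen representatives $f_1,f_2$ of two elements induce the same permutation, $f_1^{-1}f_2$ is isotopic to the identity by (A2), and the two elements are equal. So $H$ is finite.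

\emph{Conclusion.} If $f$ is as in the statement, $f\alpha_j$ is a class of length at most $\lambda\ell(\alpha_j)$, so by Lemma~\ref{lem:upper} the tuple $(f\alpha_1,\dots,f\alpha_{2g})$ takes finitely many values. Two mapping classes $f_1,f_2$ give the same tuple if and only if $f_1^{-1}f_2\in H$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:mult}]
Take $\mathcal U_2,\kappa$ from Lemma~\ref{lem:kappa}, and let $Q$ be the number of mapping classes in Lemma~\ref{lem:finite} for $\lambda=\kappa^{-1}$. Consider an orbit that contains classes with measure in $\mathcal U_2$, and let $\gamma$ be a shortest one among them; it exists by Lemma~\ref{lem:upper}. Let $f\gamma$ be any class of the orbit with $\mu_{f\gamma}\in\mathcal U_2$, so $\ell(f\gamma)\ge\ell(\gamma)$. For every primitive $\beta$, Lemma~\ref{lem:kappa}, Corollary~\ref{cor:inv} and \eqref{eq:formula} give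
\[
\kappa\,\ell(f\gamma)\,\ell(f\beta)\le\varepsilon^2\,i(f\gamma,f\beta)=\varepsilon^2\,i(\gamma,\beta)\le\ell(\gamma)\,\ell(\beta).
\]
Hence $\ell(f\beta)\le\kappa^{-1}\ell(\beta)$ for all primitive $\beta$, and $f$ is one of $Q$ mapping classes.
\end{proof}

\section{Many closed geodesics close to the Liouville measure}\label{sec:many}

\begin{proposition}\label{prop:many}
For every neighborhood $\mathcal U$ of $m$ in $\mathcal P$ there are $c>0$ and $T_0$ such that for all $T\ge T_0$ at least $ce^T/T$ primitive classes $\gamma$ satisfy $|\ell(\gamma)-T|\le1$ and $\mu_\gamma\in\mathcal U$.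
\end{proposition}

Ergodicity concerns almost every vector, while the vectors tangent to closed geodesics form a null set. To transfer the information we take orbit segments of length $T$ that are well distributed and almost close up; by mixing their initial vectors form a set $E_T$ of measure bounded below. Each such segment is shadowed by a closed geodesic, which inherits its distribution. A single closed geodesic shadows only a set of initial vectors of measure $O(Te^{-T})$, so many closed geodesics are needed to account for $E_T$. Both the shadowing and the factor $e^{-T}$ come from one computation. With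
\[
n^+(s)=\begin{pmatrix}1&s\\0&1\end{pmatrix},\qquad n^-(s)=\begin{pmatrix}1&0\\s&1\end{pmatrix}
\]
we have
\begin{equation}\label{eq:conjn}
D_{-t}\,n^+(s)\,D_t=n^+(se^{-t}),\qquad D_{-t}\,n^-(s)\,D_t=n^-(se^{t}).
\end{equation}
So the orbits of $x$ and $xn^+(s)$ converge, those of $x$ and $xn^-(s)$ diverge, and the latter stay $r$-close up to time $T$ only if $|s|$ is of order $re^{-T}$. The curves $s\mapsto n^\pm(s)$ are one-parameter subgroups, so they have constant speed for $d$. With left invariance and the triangle inequality this gives a constant $C_0$, depending only on $d$, such that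
\begin{equation}\label{eq:dist}
d\bigl(1,n^+(s)n^-(s')\bigr)\le d(1,n^+(s))+d(1,n^-(s'))\le C_0\max(|s|,|s'|).
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:many}]
\emph{Step 1: good almost-closed segments.} Lipschitz functions are dense in $C(T^1X)$ by the Stone--Weierstrass theorem. So after shrinking $\mathcal U$ we may assume that
\[
\mathcal U=\Bigl\{\mu:\ \Bigl|\int\psi\,d\mu-\int\psi\,dm\Bigr|<3\eta\ \text{ for all }\psi\in\Psi\Bigr\},
\]
where $\eta>0$ and $\Psi$ is a finite set of $\Lambda$-Lipschitz functions with $|\psi|\le\Lambda$. Fix $0<r\le\frac1{10}$ with $2\Lambda C_0r<\eta$. Let $V\subset G$ be an open neighborhood of $1$ such that every element of $V^{-1}V$ is represented by a matrix whose entries are within $r$ of those of the identity, and let $B$ be the image of $V$ in $T^1X$. It is open, so $m(B)>0$. Let $Y_T$ be the set of $v$ with $|\frac1T\int_0^T\psi(\phi_tv)\,dt-\int\psi\,dm|<\eta$ for all $\psi\in\Psi$, and put $E_T=B\cap\phi_{-T}B\cap Y_T$. Almost everywhere convergence implies convergence in measure, so $m(Y_T)\to1$ by (E). With (M) we get $m(E_T)\ge\frac12m(B)^2$ for large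 $T$. From now on $T\ge10$, so that $e^{T/2}>100$.

\emph{Step 2: an element of $\Gamma$ of length about $T$.} Let $v\in E_T$, say $v=\Gamma x$ with $x\in V$. Since $\phi_Tv\in B$, there are $a\in\Gamma$ and $x'\in V$ with $xD_T=ax'$. Then $x^{-1}ax=D_T\,x'^{-1}x$ is represented by
\[
M=\begin{pmatrix}e^{T/2}p&e^{T/2}q\\e^{-T/2}q'&e^{-T/2}p'\end{pmatrix},\qquad|p-1|,\ |p'-1|,\ |q|,\ |q'|\le r,\qquad pp'-qq'=1 .
\]
The trace satisfies $0.9\,e^{T/2}\le\operatorname{tr}M\le1.1\,e^{T/2}+1$. So $a$ is hyperbolic, and its length $\ell=\ell(a)$, given by $e^{\ell/2}+e^{-\ell/2}=\operatorname{tr}M$, satisfies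
\[
0.89\,e^{T/2}\le\operatorname{tr}M-1\le e^{\ell/2}\le\operatorname{tr}M\le1.11\,e^{T/2}.
\]
As $e^{-1/2}<0.89$ and $1.11<e^{1/2}$, we get $|\ell-T|\le1$. Make one choice of $x,x',a$ for each $v\in E_T$ and let $\gamma_v$ be the class of $a$.

\emph{Step 3: its axis shadows the segment.} The map $M(z)=e^T(pz+q)/(q'z+p')$ has derivative $e^T/(q'z+p')^2$, and its finite fixed points solve
\[
q'e^{-T}z^2-Pz-q=0,\qquad P=p-p'e^{-T}\in[0.89,1.1].
\]
The discriminant $\Delta=P^2+4qq'e^{-T}$ exceeds $0.79-0.01>\frac14$, so $\sqrt\Delta>\frac12$ and $P+\sqrt\Delta>1$. Put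
\[
z_-=\frac{-2q}{P+\sqrt\Delta},\qquad\zeta=\frac{q'e^{-T}}{\sqrt\Delta},\qquad\text{so that}\qquad|z_-|\le2r,\quad|\zeta|\le2re^{-T}.
\]
If $q'\ne0$ the roots are $(P\mp\sqrt\Delta)/(2q'e^{-T})$. The first equals $z_-$, as one sees from $(P-\sqrt\Delta)(P+\sqrt\Delta)=-4qq'e^{-T}$, and the second is $z_+=z_-+1/\zeta$. If $q'=0$ the fixed points are $-q/P=z_-$ and $z_+=\infty$, and $\zeta=0$. Since $|q'z_-+p'|<2$, the derivative of $M$ at $z_-$ exceeds $e^T/4>1$, so $z_-$ is repelling and $z_+$ is attracting. The element
\[
y=n^+(z_-)\,n^-(\zeta)
\]
maps $0$ to $z_-$ and $\infty$ to $z_+$, because $n^-(\zeta)$ is $z\mapsto z/(\zeta z+1)$ and $n^+(z_-)$ is $z\mapsto z+z_-$. Hence $xy$ maps $0,\infty$ to $a^-,a^+$, and $t\mapsto xyD_t$ is the tangent field of the oriented axis of $a$. By left invariance, \eqref{eq:conjn} and \eqref{eq:dist},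
\begin{equation}\label{eq:shadow}
d(xD_t,xyD_t)=d\bigl(1,n^+(z_-e^{-t})\,n^-(\zeta e^t)\bigr)\le2C_0r\qquad(0\le t\le T).
\end{equation}

\emph{Step 4: $\mu_{\gamma_v}\in\mathcal U$.} Let $w=\Gamma xy$ and $\psi\in\Psi$. Then $\int\psi\,d\mu_{\gamma_v}$ is the average of $F(t)=\psi(\phi_tw)$ over $[0,\ell]$. If $L_1\le L_2$ are the numbers $\ell$ and $T$ in increasing order, then
\[
\Bigl|\frac1{L_1}\int_0^{L_1}F-\frac1{L_2}\int_0^{L_2}F\Bigr|\le\Bigl(\frac1{L_1}-\frac1{L_2}\Bigr)L_1\Lambda+\frac{L_2-L_1}{L_2}\Lambda=\frac{2\Lambda(L_2-L_1)}{L_2}\le\frac{2\Lambda}T .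
\]
By \eqref{eq:shadow} the averages of $\psi(\phi_tw)$ and $\psi(\phi_tv)$ over $[0,T]$ differ by at most $2\Lambda C_0r<\eta$, and the latter is within $\eta$ of $\int\psi\,dm$ because $v\in Y_T$. For $T>2\Lambda/\eta$ the three errors add up to less than $3\eta$.

\emph{Step 5: one class accounts for little measure.} Let $\gamma$ be a class with $|\ell(\gamma)-T|\le1$. Fix $a_1\in\gamma$ and $x_1\in G$ such that $t\mapsto x_1D_t$ is the tangent field of $\mathrm{Ax}(a_1)$; then $a_1x_1D_t=x_1D_{t+\ell(\gamma)}$. Consider the smooth map
\[
\Xi(t,s',s)=x_1D_t\,n^-(s')\,n^+(s)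
\]
on the box $\{0\le t\le T+1,\ |s'|\le2re^{-T},\ |s|\le2r\}$, and let $W_\gamma\subset T^1X$ be the projection of its image, a compact set. We claim that $v\in W_\gamma$ whenever $\gamma_v=\gamma$. Indeed, if $a_1=hah^{-1}$, then $hxy$ is tangent to the oriented axis of $a_1$, so $hxy=x_1D_t$ for some $t$; replacing $h$ by $a_1^nh$ we arrange $0\le t<\ell(\gamma)$. Then $hx=x_1D_ty^{-1}=x_1D_t\,n^-(-\zeta)\,n^+(-z_-)$, and $v=\Gamma hx$.

Write $\Xi^*\Omega=j\,dt\,ds'\,ds$. Changing $x_1$, or translating $t$, composes $\Xi$ with a left translation, which preserves $\Omega$. So $j$ is a continuous function of $(s',s)$ alone, the same for all $x_1$, and $|j|\le C_1$ on $[-1,1]^2$. The measure of the image of a smooth map is at most the integral of the absolute value of its Jacobian, so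
\[
m(W_\gamma)\le\frac{C_1}{4\pi^2|\chi|}\,(T+1)\cdot4re^{-T}\cdot4r\le C_2\,Te^{-T},
\]
with $C_2$ independent of $T$ and $\gamma$. The classes $\gamma_v$, $v\in E_T$, are finite in number by Lemma~\ref{lem:upper}, and the sets $W_{\gamma_v}$ cover $E_T$. Hence there are at least $c'e^T/T$ of them, with $c'=m(B)^2/(2C_2)$.

\emph{Step 6: discarding powers.} A non-primitive class of length at most $T+1$ is the class of some $b^n$ with $n\ge2$, and $n\ell(b)\le T+1$. So $\ell(b)\le(T+1)/2$ and $n\le(T+1)/\mathrm{sys}(X)$, and by Lemma~\ref{lem:upper} there are at most $C_3Te^{T/2}$ such classes. For large $T$ this is less than $\frac12c'e^T/T$, and the proposition holds with $c=c'/2$.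
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\delta\in(0,1)$. Take $\mathcal U_1$ from Proposition~\ref{prop:self} for this $\delta$, take $\mathcal U_2$ and $Q$ from Proposition~\ref{prop:mult}, and take $c,T_0$ from Proposition~\ref{prop:many} for $\mathcal U=\mathcal U_1\cap\mathcal U_2$. For $T\ge\max(T_0,1)$ let $F_T$ be the set of primitive classes $\gamma$ with $|\ell(\gamma)-T|\le1$ and $\mu_\gamma\in\mathcal U$. Then $|F_T|\ge ce^T/T$, and an orbit contains at most $Q$ elements of $F_T$, so $F_T$ meets at least $ce^T/(QT)$ orbits of $\mathrm{MCG}(\Sigma)$.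

The function $I$ is constant on each of these orbits, and by \eqref{eq:self} its value is an integer in the interval
\[
\Bigl[(1-\delta)\frac{(T-1)^2}{2\pi^2|\chi|},\ K_T\Bigr],\qquad K_T=(1+\delta)\frac{(T+1)^2}{2\pi^2|\chi|},
\]
which contains at most $K_T+1$ integers. By the pigeonhole principle some integer $k_T$ in this interval satisfies
\[
N_{k_T}(\Sigma)\ge\frac{c\,e^T}{Q\,T\,(K_T+1)},\qquad\text{so}\qquad\log N_{k_T}(\Sigma)\ge T-O(\log T).
\]
The left endpoint of the interval shows that $k_T\to\infty$ as $T\to\infty$, and the right endpoint gives $\sqrt{k_T}\le\sqrt{1+\delta}\,(T+1)/(\pi\sqrt{2|\chi|})$. For large $T$ the lower bound $T-O(\log T)$ is positive, and therefore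
\[
\frac{\log N_{k_T}(\Sigma)}{\sqrt{k_T}}\ \ge\ \frac{\pi\sqrt{2|\chi|}}{\sqrt{1+\delta}}\cdot\frac{T-O(\log T)}{T+1}\ \longrightarrow\ \frac{\pi\sqrt{2|\chi|}}{\sqrt{1+\delta}}\qquad(T\to\infty).
\]
Thus $\limsup_k\log N_k(\Sigma)/\sqrt k\ge\pi\sqrt{2|\chi|}/\sqrt{1+\delta}$ for every $\delta\in(0,1)$. Letting $\delta\to0$ gives the lower bound $\pi\sqrt{2|\chi|}=\sqrt2\,\pi\sqrt{2g-2}$, and Theorem~\ref{thm:main} is proved. \qed

\begin{thebibliography}{9}

\bibitem{HDR}
\emph{Extremal and random hyperbolic geometry},
\texttt{https://webusers.imj-prg.fr/\%7Ebram.petri/HDR\_Bram\_PETRI.pdf}.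

\bibitem{FM}
Farb and Margalit, \emph{A Primer on Mapping Class Groups}.

\end{thebibliography}
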